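\title{Missing block lengths in modules of constant Jordan type}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $p$ and let $E$ be an elementary abelian $p$-group of rank $r\ge 2$. We prove Rickard's conjecture: if a $kE$-module of constant Jordan type has no Jordan block of length $j$, where $1\le j\le p-1$, then the number of its blocks of length larger than $j$ is divisible by $p$. The conjecture follows from a statement about two commuting matrices. The number of long blocks is written as a difference of degrees of two coherent sheaves on $\mathbb P^1$, each of these sheaves is shown to carry a connection, and a coherent sheaf on $\mathbb P^1$ with a connection has degree divisible by $p$. A Koszul version of the argument on $\mathbb P^{r-1}$ shows that if two consecutive lengths $j$ and $j+1$ are absent, then the number of longer blocks is divisible by $p^{r-1}$.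
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $p$ be a prime, let $k$ be an algebraically closed field of characteristic $p$, and let $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$ be an elementary abelian $p$-group of rank $r\ge2$. Put $X_i=g_i-1\in kE$. Then $X_i^p=g_i^p-1=0$, and
\[
kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p).
\]
For $\alpha=(\lambda_1,\dots,\lambda_r)\in k^r$ let $X_\alpha=\lambda_1X_1+\dots+\lambda_rX_r$. Since $X_\alpha^p=\sum_i\lambda_i^pX_i^p=0$, the operator $X_\alpha$ on a finitely generated $kE$-module $M$ is nilpotent, and its Jordan blocks have lengths between $1$ and $p$. The list of these lengths records $M$ as a module over $k[X]/(X^p)$, with $X$ acting as $X_\alpha$; blocks of length $p$ are the free summands.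

A finitely generated $kE$-module $M$ has \emph{constant Jordan type} if the Jordan canonical form of $X_\alpha$ on $M$ is the same for all $\alpha\ne0$. The \emph{Jordan blocks of $M$} are the blocks of this common form. We write $[a_1]\cdots[a_t]$ for the type with blocks of lengths $a_1,\dots,a_t$, and $[a]^n$ for $n$ blocks of length $a$. A direct sum of modules of constant Jordan type has constant Jordan type. Which types occur? For $r=1$ all of them would, since the $X_\alpha$ are then multiples of each other. For $r\ge2$ the following family gives a first impression, and it supplies all the extremal examples of this paper.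

\begin{example}\label{ex:trunc}
Let $J=(X_1,\dots,X_r)$ be the radical of $kE$ and let $q\ge1$. Every invertible linear substitution of $X_1,\dots,X_r$ is an automorphism of $kE$, because the $p$-th power of a linear form is zero, and it preserves $J^q$. For $\alpha\neq0$ there is such an automorphism taking $X_1$ to $X_\alpha$; it induces a linear bijection of $kE/J^q$ that carries multiplication by $X_1$ to multiplication by $X_\alpha$. So $kE/J^q$ has constant Jordan type, and we may compute it with $X_1$. A basis of $kE/J^q$ is formed by the monomials of degree less than $q$ with all exponents at most $p-1$. Each monomial $\mu=X_2^{b_2}\cdots X_r^{b_r}$ with $0\le b_i\le p-1$ and $e=\sum b_i<q$ gives one block $\mu,X_1\mu,X_1^2\mu,\dots$, of length $\min(p,q-e)$. For large $q$ this says that $kE$ has type $[p]^{p^{r-1}}$. Three further cases matter.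
\begin{enumerate}
\item[(i)] $r=2$ and $q\le p$. The type is $[1][2]\cdots[q]$.
\item[(ii)] $r=2$ and $q=p+j$ with $1\le j\le p-1$. Now $e$ takes all values $0,\dots,p-1$, and the type is $[j+1]\cdots[p-1]\,[p]^{j+1}$. There are exactly $p$ blocks, all of length at least $j+1$.
\item[(iii)] $q=(r-1)(p-1)+j+2$ with $1\le j\le p-2$. All $p^{r-1}$ monomials $\mu$ occur, and $q-e\ge j+2$. There are exactly $p^{r-1}$ blocks, all of length at least $j+2$.
\end{enumerate}
\end{example}

In case (i) no length below the longest is skipped, and there is no divisibility: the number of blocks of length larger than $j$ is $q-j$. In case (ii) the length $j$ is skipped, and the number of longer blocks is $p$. Short blocks can be added without closing the gap: for $p=5$, $r=2$ the module $kE/J^2\oplus kE/J^8$ has type $[1][2][4][5]^4$, with five blocks above the missing length $3$. At the extreme where every length below $p$ is skipped, Dade's lemma applies: a module of constant Jordan type $[p]^n$ is projective, hence free over the local ring $kE$, and comparing dimensions gives $p^{r-1}\mid n$. It is natural to ask how much of this divisibility survives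 when a single length is missing, and case (ii) shows that for $r=2$ one cannot hope for more than $p$. We take the following statement from \cite{GE}.

\medskip
\noindent\textbf{Conjecture} (Rickard). \emph{Let $1\le j\le p-1$. If a $kE$-module of constant Jordan type has no Jordan block of length $j$, then the total number of its Jordan blocks of length larger than $j$, including those of length $p$, is divisible by $p$.}
\medskip

\begin{theorem}\label{thm:rickard}
Rickard's conjecture holds for all primes $p$, all $r\ge2$ and all $1\le j\le p-1$. For $r=2$ the divisor $p$ is optimal: every multiple of $p$ occurs as the number of blocks of length larger than $j$.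
\end{theorem}

The second sentence follows from direct sums of copies of the module in Example~\ref{ex:trunc}(ii). The first uses only the operators $X_1$ and $X_2$, and of these only that they commute and that one power of the pencil they span has constant rank. The precise statement is as follows.

\begin{theorem}\label{thm:pencil}
Let $M$ be a finite dimensional $k$-vector space, let $A,B\in\operatorname{End}_k(M)$ commute, and let $j\ge1$. Assume:
\begin{enumerate}
\item[(a)] the rank of $(aA+bB)^j$ is the same for all $(a,b)\in k^2\setminus\{0\}$;
\item[(b)] over the field $k(t)$, the operator $T=A+tB$ satisfies $\operatorname{Ker}T\cap\operatorname{Im}T^{j-1}=\operatorname{Ker}T\cap\operatorname{Im}T^{j}$, that is, $T$ has no Jordan block of length $j$ with eigenvalue $0$.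
\end{enumerate}
Then $n=\dim_{k(t)}(\operatorname{Ker}T\cap\operatorname{Im}T^{j})$, the number of Jordan blocks of $T$ with eigenvalue $0$ and length larger than $j$, is divisible by $p$.
\end{theorem}

\begin{corollary}\label{cor:between}
Let $M$ be a $kE$-module of constant Jordan type. If the lengths $j$ and $j'$ do not occur, where $1\le j<j'\le p-1$, then the number of blocks of length strictly between $j$ and $j'$ is divisible by $p$. In particular, if $2\le a\le p-2$ and the lengths $a-1$ and $a+1$ do not occur, then the number of blocks of length $a$ is divisible by $p$; and for such $a$ there is no module of constant Jordan type $[a][p]^n$.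
\end{corollary}

\begin{proof}
Since there is no block of length $j'$, the number in question is the number of blocks longer than $j$ minus the number of blocks longer than $j'$, and both are divisible by $p$ by Theorem~\ref{thm:rickard}. Take $j=a-1\ge1$ and $j'=a+1\le p-1$ for the second statement. The type $[a][p]^n$ omits these two lengths and has exactly one block of length $a$.
\end{proof}

When the gap is wider, the full power of $p$ from Dade's lemma returns.

\begin{theorem}\label{thm:two}
Let $M$ be a $kE$-module of constant Jordan type and let $j\ge1$. If $M$ has no block of length $j$ and no block of length $j+1$, then the number $n$ of blocks of length larger than $j$ is divisible by $p^{r-1}$. For each $1\le j\le p-2$ there is such a module with $n=p^{r-1}$.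
\end{theorem}

The last sentence is Example~\ref{ex:trunc}(iii). For $p\ge3$, the case $j=1$ applied to the type $[p]^n$ recovers the divisibility $p^{r-1}\mid n$. We do not know whether one absent length already forces divisibility by $p^{r-1}$ when $r\ge3$, and we claim nothing about that case.

The method is to treat all $X_\alpha$ at once, as a single operator $\theta=\sum_a s_aX_a$ on a trivial bundle over $\mathbb P^{r-1}$, and to differentiate with respect to the parameters $s_a$. The number $n$ is the rank of the sheaf $\mathcal V=\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{j-1}$. For $r=2$ an exact sequence turns this rank into a difference of two degrees, $n=\deg\mathcal K-\deg\mathcal Q(-1)$, where $\mathcal K$ is the part of $\mathcal V$ killed by $A$ and $B$ and $\mathcal Q$ is the largest quotient of $\mathcal V$ killed by $A$ and $B$. Differentiation lowers the exponent in $\operatorname{Im}\theta^{i}$ by one, and the missing length $j$ provides exactly this one step of room. As a result $\mathcal K$ and $\mathcal Q(-1)$ acquire connections, and a connection forces the degree to vanish in $k$. Sections~\ref{sec:setup}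 and~\ref{sec:degree} contain the tools, and Section~\ref{sec:pencil} proves Theorems~\ref{thm:pencil} and~\ref{thm:rickard}. Sections~\ref{sec:K0} and~\ref{sec:koszul} prove Theorem~\ref{thm:two}; they do not use Theorem~\ref{thm:pencil}.

\section{Commuting operators as a family over projective space}\label{sec:setup}

\subsection*{Counting blocks, and constant rank}
Let $T$ be an endomorphism of a finite dimensional vector space over a field. The map $T:\operatorname{Im}T^i\to\operatorname{Im}T^{i+1}$ is onto with kernel $\operatorname{Ker}T\cap\operatorname{Im}T^i$, so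
\begin{equation}\label{eq:count}
\dim(\operatorname{Ker}T\cap\operatorname{Im}T^{i})=\operatorname{rank}T^i-\operatorname{rank}T^{i+1},
\end{equation}
and this is the number of Jordan blocks with eigenvalue $0$ and length larger than $i$: each such block contributes its last basis vector. In particular, the Jordan type of a nilpotent operator is determined by the ranks of its powers.

The next lemma passes between the three settings that occur below: the points of $k^m$, the field of rational functions, and the polynomial ring.

\begin{lemma}\label{lem:rank}
Let $\Gamma=k[t_1,\dots,t_m]$, let $F$ be its field of fractions, and let $Y$ be a $\nu\times\nu$ matrix over $\Gamma$ such that $Y(c)$ has the same rank $\rho$ for all $c\in k^m$. Then $Y$ has rank $\rho$ over $F$, and $\Gamma^\nu\cap YF^\nu=Y\Gamma^\nu$.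
\end{lemma}

\begin{proof}
The minors of size $\rho+1$ vanish at every point of $k^m$, hence are zero because $k$ is infinite, and some minor of size $\rho$ is nonzero. So the rank over $F$ is $\rho$. Let $h$ be a nonzero minor of size $\rho$. Row and column operations over $\Gamma[h^{-1}]$ bring $Y$ to block diagonal form with blocks $I_\rho$ and $Y'$, and $Y'=0$ because the rank over $F$ is $\rho$. For a matrix of this form the claim is visible, so a vector $v\in\Gamma^\nu\cap YF^\nu$ lies in $Y\Gamma[h^{-1}]^\nu$; that is, $h^iv\in Y\Gamma^\nu$ for some $i$. The minors $h$ of size $\rho$ have no common zero in $k^m$, so by the Nullstellensatz the powers $h^i$ generate the unit ideal. Hence $v\in Y\Gamma^\nu$.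
\end{proof}

\subsection*{Graded modules and sheaves}
Let $M$ be a finite dimensional $k$-vector space with commuting endomorphisms $X_1,\dots,X_r$, and put $X_\alpha=\sum_a\lambda_aX_a$ as before. Let $S=k[s_1,\dots,s_r]$ with its usual grading, let $P=\mathbb P^{r-1}$, and let $U_c=\{s_c\ne0\}$. The letter $R$ always denotes one of the graded rings obtained from $S$ by inverting a nonempty set of variables; these rings correspond to the charts $U_c$ and their intersections. The degree $\nu$ part of a graded module $G$ is written $G_\nu$. If $R=S[s_c^{-1}]$, then $R_0$ is the polynomial ring in the affine coordinates $t_b=s_b/s_c$, $b\neq c$. Put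
\[
N=M\otimes_kR,\qquad \theta=\sum_{a=1}^rs_aX_a,\qquad \partial_a=\frac{\partial}{\partial s_a},
\]
with $M$ in degree $0$, so that $\theta$ has degree $1$ and $\partial_a$, acting through $R$, has degree $-1$. The operators $\partial_a$ commute with the $X_b$, and $\partial_a\theta-\theta\partial_a=X_a$. Therefore
\begin{equation}\label{eq:dtheta}
\partial_a(\theta^iw)=\theta^i\partial_aw+i\,\theta^{i-1}X_aw\qquad(w\in N,\ i\ge1).
\end{equation}
Euler's identity says that $\sum_as_a\partial_a$ is multiplication by $\nu$ on $N_\nu$.

Every graded module $G$ below is defined from $N$ by kernels, images, sums, intersections and quotients of homogeneous linear maps with coefficients in $S$. The defining formula makes sense over $S$ and over each $R$, and since localization is exact, the module over $R$ is the localization of the finitely generated module over $S$. The corresponding calligraphic letter $\mathcal G$ denotes the associated coherent sheaf on $P$; the sections of $\mathcal G(\nu)$ over the open set belonging to $R$ are $G_\nu$. For example, a free module with one generator in degree $\nu$ gives $\mathcal O(-\nu)$. We work over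 $R$ rather than $S$ because the key inclusions hold only once some $s_c$ is invertible. Operators given on $G$ for every $R$ are called \emph{compatible} if they commute with the localization maps.

Let $F$ be the function field of $P$, the fraction field of $R_0$. The \emph{generic operator} is $\Theta=s_c^{-1}\theta$ acting on $M\otimes F$. Changing $c$ multiplies $\Theta$ by a nonzero element of $F$, which does not change the kernels and images of its powers. The rank of $\mathcal G$ is $\dim_F(G_0\otimes_{R_0}F)$.

\begin{lemma}\label{lem:sat}
Let $i,j\ge1$. Suppose that the rank of $X_\alpha^j$ is the same for all $\alpha\ne0$, and that $\operatorname{Ker}\Theta^i\cap\operatorname{Im}\Theta^{j-1}\subset\operatorname{Im}\Theta^j$ over $F$. Then $\operatorname{Ker}\theta^i\cap\theta^{j-1}N\subset\theta^jN$ for every $R$.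
\end{lemma}

\begin{proof}
It suffices to treat $R=S[s_c^{-1}]$, since the other rings are localizations of these. Let $v\in\operatorname{Ker}\theta^i\cap\theta^{j-1}N$ be homogeneous of degree $\nu$. Then $v'=s_c^{-\nu}v\in M\otimes R_0$ lies in $\operatorname{Ker}\Theta^i\cap\operatorname{Im}\Theta^{j-1}$, hence in $\Theta^j(M\otimes F)$. At the point $t_b=\lambda_b$ the matrix $\Theta^j$ specializes to $X_\alpha^j$ with $\lambda_c=1$, so it has constant rank. Lemma~\ref{lem:rank} gives $v'\in\Theta^j(M\otimes R_0)$, and so $v\in\theta^jN$.
\end{proof}

\subsection*{Connections from homogeneous operators}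
Let $X$ be a smooth $k$-scheme and $\mathcal F$ a quasi-coherent sheaf on $X$. A \emph{connection} on $\mathcal F$ assigns to each local vector field $\delta$ an additive operator $\nabla_\delta$ on local sections of $\mathcal F$, compatibly with restriction, such that
\[
\nabla_{f\delta+\delta'}=f\nabla_\delta+\nabla_{\delta'},\qquad \nabla_\delta(f\sigma)=\delta(f)\sigma+f\nabla_\delta\sigma
\]
for local functions $f$. This is the same as a map $\nabla:\mathcal F\to\mathcal F\otimes\Omega^1_X$ satisfying the Leibniz rule. By the quotient rule, it is enough to give $\nabla$ on the sections over an affine cover, with agreement on overlaps. The connection is \emph{integrable} if $[\nabla_\delta,\nabla_{\delta'}]=\nabla_{[\delta,\delta']}$. A subsheaf stable under all $\nabla_\delta$, and the quotient by it, inherit a connection, and they inherit integrability.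

Our connections will arise from operators $D_a$ that imitate the partial derivatives $\partial_a$. Such operators differentiate along the affine cone over $P$; they descend to $P$ in a degree where the radial derivative $\sum s_aD_a$ vanishes.

\begin{lemma}\label{lem:conn}
Let $G$ be a graded module as above and let $\nu\in\mathbb Z$. Let $D_1,\dots,D_r$ be compatible additive operators of degree $-1$ on $G$ with $D_a(f\gamma)=(\partial_af)\gamma+fD_a\gamma$ for $f\in R$, $\gamma\in G$. If $\sum_as_aD_a=0$ on $G_\nu$, then $\mathcal G(\nu)$ has a connection. If moreover the $D_a$ commute, the connection is integrable.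
\end{lemma}

\begin{proof}
Let $s_c$ be a unit in $R$ and $t_b=s_b/s_c$. For $h_1,\dots,h_r\in R_1$ the derivation $\delta=\sum h_a\partial_a$ preserves $R_0$. Every $k$-derivation of $R_0$ arises in this way, because these derivations form a free $R_0$-module on the $\partial/\partial t_b$, and $\partial/\partial t_b$ is the restriction of $s_c\partial_b$. The restriction of $\delta$ to $R_0$ is zero exactly when $\delta(t_b)=h_b/s_c-h_cs_b/s_c^2$ vanishes for all $b$, that is, when $\delta=(h_c/s_c)\sum s_a\partial_a$. Hence $\nabla_\delta=\sum h_aD_a$, acting on $G_\nu$, depends only on the vector field defined by $\delta$. It preserves the degree, is $R_0$-linear in $\delta$, satisfies the Leibniz rule, and agrees on overlaps by compatibility. If $\delta'=\sum h'_b\partial_b$, the Leibniz rule gives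
\[
[\nabla_\delta,\nabla_{\delta'}]=\sum_b\bigl(\delta(h'_b)-\delta'(h_b)\bigr)D_b+\sum_{a,b}h_ah'_b[D_a,D_b]=\nabla_{[\delta,\delta']}+\sum_{a,b}h_ah'_b[D_a,D_b].\qedhere
\]
\end{proof}

For example, $G=R$ with $D_a=\partial_a$ shows that $\mathcal O(\nu)$ has an integrable connection whenever $p\mid\nu$. On $\mathbb P^1$ the next section gives the converse.

\section{Connections and degree on the projective line}\label{sec:degree}

For a coherent sheaf $\mathcal F$ on $\mathbb P^1$ put $\deg\mathcal F=\chi(\mathcal F)-\operatorname{rk}\mathcal F$, where $\chi=\dim H^0-\dim H^1$. The degree is additive on exact sequences, $\deg\mathcal O(\nu)=\nu$, and the degree of a torsion sheaf is its length. The quotient of $\mathcal F$ by its torsion subsheaf is locally free, and by Grothendieck's splitting theorem a locally free sheaf on $\mathbb P^1$ is a direct sum of sheaves $\mathcal O(\nu_i)$. It follows that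
\[
\deg\mathcal F(1)=\deg\mathcal F+\operatorname{rk}\mathcal F
\]
for all coherent $\mathcal F$, and that $\deg\mathcal F=\deg\det\mathcal F$ for locally free $\mathcal F$.

\begin{lemma}\label{lem:degree}
If a coherent sheaf $\mathcal F$ on $\mathbb P^1$ has a connection, then $p\mid\deg\mathcal F$.
\end{lemma}

In characteristic $p$ such a sheaf need not be locally free, as $k[t]/(t^p)$ with the operator $d/dt$ shows, and nothing in our construction excludes torsion in $\mathcal Q$. So the torsion is treated first.

\begin{proof}
Let $z$ be an affine coordinate vanishing at a point of $\mathbb P^1$, and let $\tau$ be a local section with $z^L\tau=0$. Then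
\[
z^{L+1}\nabla_{d/dz}\tau=\nabla_{d/dz}(z^{L+1}\tau)-(L+1)z^L\tau=0 .
\]
So the torsion subsheaf is stable under $\nabla$, and so is its summand at each point. This summand is a finite dimensional $k$-vector space with two operators satisfying $[\nabla_{d/dz},z]=1$. The trace of a commutator is zero, so the dimension is zero in $k$. Thus the torsion has length divisible by $p$.

By additivity we may pass to the quotient by the torsion and assume that $\mathcal F$ is locally free, of rank $\rho$ say. The formula $\nabla_\delta(\sigma_1\wedge\dots\wedge\sigma_\rho)=\sum_i\sigma_1\wedge\dots\wedge\nabla_\delta\sigma_i\wedge\dots\wedge\sigma_\rho$ defines a connection on $\det\mathcal F$, which has the same degree. So we may assume $\mathcal F=\mathcal O(\nu)$. Let $t=s_2/s_1$ and $t'=t^{-1}$ be the coordinates on $U_1$ and $U_2$, and let $\epsilon_1=s_1^\nu$ and $\epsilon_2=s_2^\nu=t^\nu\epsilon_1$ be the generators there. Write $\nabla_{d/dt}\,\epsilon_1=f(t)\epsilon_1$ and $\nabla_{d/dt'}\,\epsilon_2=g(t')\epsilon_2$ with polynomials $f,g$. On the overlap $d/dt=-t^{-2}\,d/dt'$, and computing $\nabla_{d/dt}\,\epsilon_2$ in two ways gives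
\[
\nu\,t^{-1}+f(t)=-t^{-2}g(t^{-1}).
\]
The coefficient of $t^{-1}$ is $\nu$ on the left and $0$ on the right. So $\nu=0$ in $k$.
\end{proof}

\section{Two commuting matrices}\label{sec:pencil}

In this section $r=2$, $X_1=A$, $X_2=B$, and $\theta=s_1A+s_2B$. With $t=s_2/s_1$ the generic operator is $T=A+tB$. Fix $j\ge1$ and put
\[
V=\operatorname{Ker}\theta\cap\theta^{j-1}N .
\]
Since $A$ and $B$ commute with $\theta$, they preserve $V$. The rank of $\mathcal V$ is $\dim_{k(t)}(\operatorname{Ker}T\cap\operatorname{Im}T^{j-1})$, which equals $n$ under hypothesis (b).

\subsection*{The rank of $\mathcal V$ as a difference of degrees}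
A rank can be read off from degrees by $\operatorname{rk}\mathcal V=\deg\mathcal V(1)-\deg\mathcal V$, so we want a map $\mathcal V(1)\to\mathcal V$ whose kernel and cokernel we control. On $V$ the relation $s_1Av=-s_2Bv$ holds, so $A$ and $B$ are multiples of a single operator. Define $y=-s_1^{-1}B$ when $s_1$ is a unit and $y=s_2^{-1}A$ when $s_2$ is a unit. The relation shows that in either case
\begin{equation}\label{eq:y}
Av=s_2\,yv,\qquad Bv=-s_1\,yv\qquad(v\in V),
\end{equation}
and that the two definitions agree when both apply. So $y:V\to V$ is a compatible $R$-linear map of degree $-1$. Since one of $s_1,s_2$ is a unit, \eqref{eq:y} shows that the image of $y$ is $AV+BV$ and that its kernel is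
\[
K=\{v\in V: Av=Bv=0\}.
\]
With $Q=V/(AV+BV)$ we obtain an exact sequence of sheaves on $\mathbb P^1$,
\[
0\longrightarrow\mathcal K(1)\longrightarrow\mathcal V(1)\overset{y}{\longrightarrow}\mathcal V\longrightarrow\mathcal Q\longrightarrow0 .
\]
It gives $\operatorname{rk}\mathcal K=\operatorname{rk}\mathcal Q$ and
$(\deg\mathcal K+\operatorname{rk}\mathcal K)-(\deg\mathcal V+\operatorname{rk}\mathcal V)+\deg\mathcal V-\deg\mathcal Q=0$. Since $\deg\mathcal Q(-1)=\deg\mathcal Q-\operatorname{rk}\mathcal Q$, this says
\begin{equation}\label{eq:rankdeg}
\operatorname{rk}\mathcal V=\deg\mathcal K-\deg\mathcal Q(-1).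
\end{equation}
Only $AB=BA$ has been used so far.

\subsection*{The free module of rank one}
Take $M=k[A,B]/(A^p,B^p)$, the group algebra itself, and any $j$ with $1\le j\le p-1$. On $U_1$ we have $A=T-tB$ and $T^p=0$, so $M[t]$ is free over $k[t]$ on the elements $T^aB^i$ with $0\le a,i\le p-1$. Hence $\operatorname{Ker}\theta=\theta^{p-1}N=V$, with basis $B^i\theta^{p-1}$; on $U_2$ the elements $A^i\theta^{p-1}$ form a basis, by symmetry. Up to units these are the elements
\[
v_i=y^i\theta^{p-1}\qquad(0\le i\le p-1),
\]
which are defined on both charts and homogeneous of degree $p-1-i$. So $\mathcal V=\bigoplus_{i=0}^{p-1}\mathcal O(i+1-p)$, and $y$ moves along the chain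
\[
v_0=\theta^{p-1}\ \longmapsto\ v_1\ \longmapsto\ \cdots\ \longmapsto\ v_{p-1}=A^{p-1}B^{p-1}\ \longmapsto\ 0,
\]
raising the degree of the line bundle by one at each step. The chain starts at $\mathcal Q=\mathcal O(1-p)$ and ends at $\mathcal K=\mathcal O$, and \eqref{eq:rankdeg} counts its terms: $p=0-(-p)$. For $p=2$ the chain is $\theta\mapsto AB\mapsto0$.

The point is that the degrees of the two ends, modulo $p$, can be predicted by differentiating. The generator $A^{p-1}B^{p-1}$ of $K$ is killed by $\partial_1$ and $\partial_2$, so these operators act on $K$, and Lemma~\ref{lem:conn} applies in degree $0$. At the other end, $\partial_a\theta^{p-1}=-X_a\theta^{p-2}$ is not in $V$, since $\theta$ sends it to $-X_a\theta^{p-1}\ne0$. But $v_0=\theta\cdot\theta^{p-2}$, and adding the correction $X_a\theta^{p-2}$ gives an operator with $D_av_0=0$. For $f\in R$ homogeneous with $fv_0$ of degree $\nu$, we get $\sum s_aD_a(fv_0)=(\nu-p+1)fv_0=(\nu+1)fv_0$. This vanishes for $\nu=-1$, which accounts for the twist in $\mathcal Q(-1)=\mathcal O(-p)$. The general proof constructs the same operators without knowing $V$ explicitly.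

\subsection*{Proof of Theorem~\ref{thm:pencil}}
By (a), (b) and Lemma~\ref{lem:sat} with $i=1$,
\begin{equation}\label{eq:room}
V\subset\theta^jN .
\end{equation}
This is the only place where (a) is used. By \eqref{eq:dtheta}, the inclusion \eqref{eq:room} implies $\partial_aV\subset\theta^{j-1}N$, whereas the definition of $V$ alone only places $V$ in $\theta^{j-1}N$, one step short.

\medskip\noindent\emph{The sheaf $\mathcal K$ has a connection.} Let $v\in K$. Then $X_b\partial_av=\partial_a(X_bv)=0$ for all $a,b$, so $\partial_av$ is killed by $A$, $B$ and $\theta$. It also lies in $\theta^{j-1}N$. Thus $\partial_aK\subset K$. In degree $0$ we have $s_1\partial_1+s_2\partial_2=0$, so Lemma~\ref{lem:conn} applies with $\nu=0$.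

\medskip\noindent\emph{The sheaf $\mathcal Q(-1)$ has a connection.} For general $v\in V$ the derivative leaves $\operatorname{Ker}\theta$, since $\theta\partial_av=\partial_a(\theta v)-X_av=-X_av$. To repair this we must add an element of $\theta^{j-1}N$ that $\theta$ sends to $X_av$. By \eqref{eq:room} we can choose a \emph{lift} $w\in N$ with $v=\theta^jw$, and we put
\[
D_av=\partial_av+X_a\theta^{j-1}w .
\]
The choice of $w$ matters, but only up to $AV+BV$, and this is why the quotient $Q$ is the module on which $D_a$ is defined. We verify the hypotheses of Lemma~\ref{lem:conn}.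
\begin{enumerate}
\item[(1)] \emph{$D_av\in V$.} We have $\theta D_av=-X_av+X_a\theta^jw=0$, and both terms of $D_av$ lie in $\theta^{j-1}N$.
\item[(2)] \emph{The class of $D_av$ in $Q$ does not depend on $w$.} Two lifts differ by an element $z$ with $\theta^jz=0$. Then $\theta^{j-1}z\in\operatorname{Ker}\theta\cap\theta^{j-1}N=V$, so $X_a\theta^{j-1}z\in AV+BV$. Since a lift remains a lift after localization, the resulting maps $V\to Q$ are compatible.
\item[(3)] \emph{Additivity and the Leibniz rule.} If $w,w'$ lift $v,v'$, then $w+w'$ lifts $v+v'$ and gives $D_a(v+v')=D_av+D_av'$; and $fw$ lifts $fv$ and gives $D_a(fv)=(\partial_af)v+fD_av$.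
\item[(4)] \emph{$D_a$ sends $AV+BV$ to zero in $Q$.} By additivity it suffices to take $v=X_bz$ with $z\in V$. If $w$ lifts $z$, then $X_bw$ lifts $v$, and $D_av=X_b(\partial_az+X_a\theta^{j-1}w)=X_bD_az\in AV+BV$ by (1). So $D_a$ is an operator on $Q$.
\item[(5)] \emph{Degree and radial derivative.} If $v$ is homogeneous of degree $\nu$, the component of $w$ of degree $\nu-j$ is again a lift. So $D_a$ has degree $-1$, and
\[
s_1D_1v+s_2D_2v=\nu v+\theta\cdot\theta^{j-1}w=(\nu+1)v ,
\]
which is zero for $\nu=-1$.
\end{enumerate}
Lemma~\ref{lem:conn} applies with $\nu=-1$.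

By Lemma~\ref{lem:degree}, both $\deg\mathcal K$ and $\deg\mathcal Q(-1)$ are divisible by $p$. By \eqref{eq:rankdeg}, so is $n=\operatorname{rk}\mathcal V$. \qed

\subsection*{Proof of Theorem~\ref{thm:rickard}}
Let $M$ have constant Jordan type with no block of length $j$, and take $A=X_1$, $B=X_2$. For each $i$ the rank of $(aA+bB)^i$ is the same for all $(a,b)\ne0$, being determined by the Jordan type of $M$; the case $i=j$ is (a). By Lemma~\ref{lem:rank}, the rank of $T^i$ over $k(t)$ is this common value. Since $T^p=A^p+t^pB^p=0$, the Jordan type of $T$ is that of $M$. By \eqref{eq:count}, hypothesis (b) holds and $n$ is the number of blocks of $M$ of length larger than $j$. Theorem~\ref{thm:pencil} gives $p\mid n$. \qed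

\begin{remark}\label{rem:hyp}
Each hypothesis of Theorem~\ref{thm:pencil} is needed; in the following examples $j=1$ and $n=1$. Without (b): $M=k[A,B]/(A,B)^2$, of constant type $[1][2]$. Without (a): $M=k^2$, $A$ a single nilpotent Jordan block, $B=0$. Here $\theta N=s_1AN$, so \eqref{eq:room} fails on $U_2$, and $\mathcal K=\mathcal V=\mathcal Q=\mathcal O$, so $\mathcal Q(-1)$ has degree $-1$. Without $AB=BA$: the matrix
\[
aA+bB=\begin{pmatrix}0&a&0\\ b&0&a\\ 0&-b&0\end{pmatrix}
\quad\text{has square}\quad
\begin{pmatrix}ab&0&a^2\\0&0&0\\-b^2&0&-ab\end{pmatrix}
\]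
and cube zero, so it is a single block of length $3$ for every $(a,b)\ne0$ and generically. Finally, the characteristic enters only through Lemma~\ref{lem:degree}, whose proof shows that the degree is zero in $k$. Over an algebraically closed field of characteristic $0$ the same proof gives $n=0$: no length below the longest one is skipped, as in Example~\ref{ex:trunc}(i).
\end{remark}

\section{Integrable connections on $\mathbb P^m$ and the Grothendieck group}\label{sec:K0}

To obtain $p^{r-1}$ we must use all of $P=\mathbb P^m$, $m=r-1$. The degree is replaced by the class in the Grothendieck group, and Lemma~\ref{lem:degree} by the statement that the class of a sheaf with an integrable connection looks like the class of a Frobenius pullback.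

Let $K_0(P)$ be the Grothendieck group of coherent sheaves on $P$. Every coherent sheaf has a finite resolution by finite direct sums of sheaves $\mathcal O(i)$. With $x=[\mathcal O(1)]$ and $u=x-1$, the group $K_0(P)$ is the ring $\mathbb Z[u]/(u^{m+1})$, and $[\mathcal F(i)]=x^i[\mathcal F]$. The rank is the homomorphism to $\mathbb Z$ with $x\mapsto1$, so $[\mathcal F]\in\operatorname{rk}\mathcal F+uK_0(P)$. Note that $xu^m=u^m$. A closed point is cut out by $m$ linear forms, and their Koszul complex shows that its class is $(1-x^{-1})^m=x^{-m}u^m=u^m$. Let $\varphi$ be the ring endomorphism of $K_0(P)$ with $\varphi(x)=x^p$; it is well defined because $\varphi(u)=(1+u)^p-1=pu+\cdots$ is a multiple of $u$. For $m=1$ we have $[\mathcal F]=\operatorname{rk}\mathcal F+(\deg\mathcal F)u$, as both sides are additive and agree on $\mathcal O(i)$, and $\varphi(K_0(\mathbb P^1))=\mathbb Z+p\mathbb Zu$; so membership in the image of $\varphi$ means $p\mid\deg\mathcal F$.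

\begin{lemma}\label{lem:top}
If $n\,u^m\in\varphi(K_0(P))$ with $n\in\mathbb Z$, then $p^m\mid n$.
\end{lemma}

\begin{proof}
Write $nu^m=\sum_{i=0}^mc_i\varphi(u)^i$ with $c_i\in\mathbb Z$. We have $\varphi(u)^i=p^iu^i+(\text{higher powers of }u)$. If $i<m$ were the least index with $c_i\ne0$, the coefficient of $u^i$ on the right would be $c_ip^i\ne0$. So $c_0=\dots=c_{m-1}=0$ and $n=c_mp^m$.
\end{proof}

We use two standard facts \cite[\S5]{Katz} about a quasi-coherent sheaf $\mathcal F$ with an integrable connection $\nabla$ on a smooth $k$-scheme $X$.

\emph{The $p$-curvature.} If $\delta$ is a local vector field, so is $\delta^p$, and the operator $\psi(\delta)=(\nabla_\delta)^p-\nabla_{\delta^p}$ is $\mathcal O_X$-linear, additive in $\delta$, and satisfies $\psi(f\delta)=f^p\psi(\delta)$. The operators $\psi(\delta)$ commute with each other and with all $\nabla_{\delta'}$. On a chart of $P$ with coordinates $t_i$ and $\nabla_i=\nabla_{\partial/\partial t_i}$, the commutation can be seen directly: $(\partial/\partial t_i)^p=0$, so $\psi(\sum f_i\,\partial/\partial t_i)=\sum f_i^p\nabla_i^p$; this commutes with each $\nabla_l$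 by integrability and because derivations kill $f_i^p$, and it commutes with functions by linearity.

\emph{Cartier's theorem.} If $\psi=0$, then $\mathcal F$ is the pullback under the relative Frobenius morphism $\mathrm{Fr}:X\to X^{(p)}$ of the quasi-coherent sheaf $\mathcal F^\nabla\subset\mathrm{Fr}_*\mathcal F$ of horizontal sections. For $X=P$ we identify $P^{(p)}$ with $P$, and $\mathrm{Fr}$ is the $k$-morphism that raises the homogeneous coordinates to the $p$-th power. It satisfies $\mathrm{Fr}^*\mathcal O(i)=\mathcal O(pi)$, and it is finite and flat, because $k[t_1,\dots,t_m]$ is free of finite rank over $k[t_1^p,\dots,t_m^p]$. By finiteness, $\mathcal F^\nabla$ is coherent if $\mathcal F$ is.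

\begin{lemma}\label{lem:phi}
If a coherent sheaf $\mathcal F$ on $P$ has an integrable connection, then $[\mathcal F]\in\varphi(K_0(P))$.
\end{lemma}

The plan is to filter $\mathcal F$ so that the quotients have zero $p$-curvature. On $P$ the $p$-curvature maps $\mathcal F$ to negative twists of itself, so its iterates vanish if very negative twists of $\mathcal F$ have no sections. Subsheaves supported at points violate this condition, so they are split off and treated by hand.

\begin{proof}
\emph{Step 1: the part supported at points.} Let $\mathcal T\subset\mathcal F$ be the largest subsheaf with zero-dimensional support. It is stable under $\nabla$: if $\mathfrak m_c$ is the ideal of a closed point $c$ and $\mathfrak m_c^L\tau=0$, then for $f\in\mathfrak m_c^{L+1}$ we have $\delta(f)\in\mathfrak m_c^L$ and $f\nabla_\delta\tau=\nabla_\delta(f\tau)-\delta(f)\tau=0$. In affine coordinates $t_1,\dots,t_m$ near $c$, the operators $t_i$ and $\nabla_i$ on the finite dimensional space $\mathcal T_c$ satisfy $[t_i,t_l]=[\nabla_i,\nabla_l]=0$ and $[\nabla_i,t_l]=\delta_{il}$. So $\mathcal T_c$ is a module over the Weyl algebra $W$ with generators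 $t_i,\nabla_i$ and these relations.

We claim that every simple finite dimensional $W$-module has dimension $p^m$. The elements $t_i^p$ and $\nabla_i^p$ are central, so by Schur's lemma they act by scalars, which we write as $\alpha_i^p$ and $\beta_i^p$. The elements $t_i-\alpha_i$ and $\nabla_i-\beta_i$ satisfy the same relations and their $p$-th powers act as zero, so we may assume that the module is a module over $\overline W=W/(t_i^p,\nabla_i^p)$. This algebra is spanned by the $p^{2m}$ ordered monomials with exponents below $p$. It acts on $k[t_1,\dots,t_m]/(t_i^p)$, with $\nabla_i$ acting as $\partial/\partial t_i$. This action is irreducible: differentiating a nonzero element along one of its monomials of highest degree gives a nonzero constant, since the factorials involved are prime to $p$, and $1$ generates. By Burnside's theorem $\overline W$ maps onto the full matrix algebra of size $p^m$, and by dimension the map is an isomorphism. The only simple module of this matrix algebra has dimension $p^m$.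

Hence $p^m\mid\dim\mathcal T_c$ for each $c$, and $[\mathcal T]$ is a multiple of $p^mu^m=\varphi(u^m)$.

\emph{Step 2: $H^0(\mathcal F'(-q))=0$ for $q\gg0$, where $\mathcal F'=\mathcal F/\mathcal T$.} By the maximality of $\mathcal T$, the sheaf $\mathcal F'$ has no nonzero subsheaf with zero-dimensional support. So no nonzero element of a stalk $\mathcal F'_c$ at a closed point is killed by $\mathfrak m_c$; that is, the nonzero stalks at closed points have depth at least $1$. The Auslander--Buchsbaum formula over the regular local ring $\mathcal O_{P,c}$ of dimension $m$ gives projective dimension at most $m-1$. Therefore $\mathcal Ext^m(\mathcal F',\omega_P)=0$. For $q\gg0$, Serre duality, followed by the local-to-global spectral sequence for Ext together with Serre vanishing, gives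
\[
H^0(\mathcal F'(-q))^*\cong\operatorname{Ext}^m(\mathcal F',\omega_P(q))\cong H^0\bigl(\mathcal Ext^m(\mathcal F',\omega_P)(q)\bigr)=0 .
\]

\emph{Step 3: the $p$-curvature of $\mathcal F'$ is nilpotent.} On $U_b\cap U_c$ we have $s_c\partial_a=(s_c/s_b)\,s_b\partial_a$, hence $s_c^{-p}\psi(s_c\partial_a)=s_b^{-p}\psi(s_b\partial_a)$. These maps glue to an $\mathcal O$-linear map $\psi_a:\mathcal F'\to\mathcal F'(-p)$ for each $a$, and $\psi(\sum h_a\partial_a)=\sum h_a^p\psi_a$. Choose $e$ such that $\mathcal F'(e)$ is generated by global sections, and then $L$ such that $H^0(\mathcal F'(e-pL))=0$. A composite $\psi_{a_1}\cdots\psi_{a_L}:\mathcal F'(e)\to\mathcal F'(e-pL)$ kills all global sections and is therefore zero.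

\emph{Step 4: the filtration.} Let $\mathcal F^i\subset\mathcal F'$ be the sum of the images of all composites $\psi_{a_1}\cdots\psi_{a_i}:\mathcal F'(pi)\to\mathcal F'$. Then $\mathcal F'=\mathcal F^0\supset\mathcal F^1\supset\dots\supset\mathcal F^L=0$. On $U_c$ the subsheaf $\mathcal F^i$ is the sum of the images of $i$-fold products of the operators $\psi(s_c\partial_a)$, which commute with $\nabla$; so $\mathcal F^i$ is stable under $\nabla$. Each $\psi(\delta)$ maps $\mathcal F^i$ into $\mathcal F^{i+1}$, so $\mathcal F^i/\mathcal F^{i+1}$ has zero $p$-curvature. By Cartier's theorem it equals $\mathrm{Fr}^*\mathcal G$ for a coherent sheaf $\mathcal G$. Pulling back a finite resolution of $\mathcal G$ by sums of sheaves $\mathcal O(l)$ along the flat morphism $\mathrm{Fr}$ gives $[\mathrm{Fr}^*\mathcal G]=\varphi([\mathcal G])$. Adding up, $[\mathcal F]=[\mathcal T]+\sum_i[\mathcal F^i/\mathcal F^{i+1}]$ lies in the image of $\varphi$.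
\end{proof}

\section{Two missing lengths: a Koszul complex over $\mathbb P^{r-1}$}\label{sec:koszul}

We prove the divisibility in Theorem~\ref{thm:two}. Let $M$ be a $kE$-module of constant Jordan type with no block of length $j$ or $j+1$, and use the notation of Section~\ref{sec:setup}. By Lemma~\ref{lem:rank}, the powers of the generic operator $\Theta$ have the same ranks as the powers of any $X_\alpha$, so the nilpotent operator $\Theta$ has the Jordan type of $M$.

\subsection*{Three layers}
Put
\[
V=\operatorname{Ker}\theta\cap\theta^{j-1}N,\qquad V'=\operatorname{Ker}\theta^2\cap\theta^{j-1}N,\qquad V''=\operatorname{Ker}\theta^3\cap\theta^{j-1}N .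
\]
Thus $V\subset V'\subset V''$, all three are stable under the $X_a$, and $\mathcal V$ has rank $n$ by \eqref{eq:count}. A first derivative of an element of $V$ lands in $V'$ and a second derivative in $V''$; integrability concerns second derivatives, which is why a third layer appears.

\begin{lemma}\label{lem:layers}
\begin{enumerate}
\item[(i)] $V'\subset\theta^jN$.
\item[(ii)] The maps $\theta:V'\to V$ and $\theta:V''\to V'$ are surjective, and each has kernel $V$.
\item[(iii)] $\partial_aV\subset V'$ and $\partial_aV'\subset V''$.
\end{enumerate}
\end{lemma}

\begin{proof}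
(i) By Lemma~\ref{lem:sat} it suffices to show $\operatorname{Ker}\Theta^2\cap\operatorname{Im}\Theta^{j-1}\subset\operatorname{Im}\Theta^j$ over $F$, and this can be checked block by block. In a block of length $l\le j-1$, $\operatorname{Im}\Theta^{j-1}=0$. In a block of length $l\ge j+2$, $\operatorname{Ker}\Theta^2=\operatorname{Im}\Theta^{l-2}\subset\operatorname{Im}\Theta^j$. No other lengths occur.

(ii) Let $v\in V'$ and write $v=\theta^jw$. Then $\theta^{j-1}w$ is mapped to $v$ by $\theta$; it lies in $V''$ because $\theta^2v=0$, and in $V'$ if $\theta v=0$. The kernels are $V$ by definition.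

(iii) By (i) and \eqref{eq:dtheta}, $\partial_aV'\subset\theta^{j-1}N$. For $v\in V$, $\theta\partial_av=-X_av$ is killed by $\theta$. For $v\in V'$, $\theta^2\partial_av=-2\theta X_av$ is killed by $\theta$.
\end{proof}

The statements that involve only $V$ and $V'$, namely the surjectivity of $V'\to V$ and the inclusion $\partial_aV\subset V'$, need only $V\subset\theta^jN$, that is, the absence of the length $j$. The absence of the length $j+1$ enters through the two statements about $V''$.

\subsection*{The complex}
On $V$ the operators $X_1,\dots,X_r$ satisfy the relation $\sum s_aX_a=0$, so locally $r-1$ of them determine the rest. For $r=2$ this left one operator $y$ and the two-term complex $\mathcal V(1)\to\mathcal V$. In general the replacement is the Koszul complex of the remaining $r-1$ operators. To write it without choosing a chart, we realize it inside the Koszul complex of all $r$ operators.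

Let $\Lambda=\bigoplus_i\Lambda^i$ be the exterior algebra over $k$ on $e_1,\dots,e_r$, placed in polynomial degree $0$. Let $\iota_a$ be the contraction on $\Lambda$, determined by $\iota_a1=0$ and $\iota_ae_b+e_b\iota_a=\delta_{ab}$, where $e_b$ denotes left multiplication; the $\iota_a$ anticommute. On $\Lambda\otimes N$ define
\[
d=\sum_aX_a\iota_a,\qquad e_\theta=\sum_as_ae_a .
\]
Both maps are $R$-linear, commute with the $X_a$ and with $\theta$, have square zero, and preserve $\Lambda\otimes V$, $\Lambda\otimes V'$ and $\Lambda\otimes V''$. As operators on $\Lambda\otimes N$,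
\begin{equation}\label{eq:rules}
\begin{gathered}
de_a+e_ad=X_a,\qquad de_\theta+e_\theta d=\theta,\qquad e_\theta e_a=-e_ae_\theta,\\
\partial_ad=d\partial_a,\qquad \theta\partial_a=\partial_a\theta-X_a,\qquad e_\theta\partial_a=\partial_ae_\theta-e_a .
\end{gathered}
\end{equation}
For an $R$-module $W$ let $C(W)=\{\eta\in\Lambda\otimes W:e_\theta\eta=0\}$. It is stable under each $e_a$. If $s_c$ is a unit, the operator $\iota=s_c^{-1}\iota_c$ satisfies $\iota e_\theta+e_\theta\iota=1$, so
\begin{equation}\label{eq:exact}
C(W)=e_\theta(\Lambda\otimes W).
\end{equation}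
Consequently a surjection $W\to W_1$ induces a surjection $C(W)\to C(W_1)$, and Lemma~\ref{lem:layers}(ii) gives surjections $\theta:C(V')\to C(V)$ and $\theta:C(V'')\to C(V')$. We shall repeatedly use the criterion
\begin{equation}\label{eq:crit}
\beta\in\Lambda\otimes V'',\quad\theta\beta=0,\quad e_\theta\beta=0\quad\Longrightarrow\quad\beta\in C(V).
\end{equation}

Put $C=C(V)$ and let $C_i$ be its part in exterior degree $i$; by \eqref{eq:exact}, $C_0=0$. For $\eta\in C$ we have $e_\theta d\eta=\theta\eta-de_\theta\eta=0$, so $d$ preserves $C$. Let $H_i$ be the homology of $(C,d)$ at $C_i$. Since $d$ has polynomial degree $0$, we get a complex of coherent sheaves $\mathcal C_r\to\dots\to\mathcal C_1$ on $P$ with homology sheaves $\mathcal H_i$.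

\begin{example}\label{ex:r2}
Let $r=2$. Then $C_2=e_1e_2V$ and $C_1=e_\theta V$, so $\mathcal C_2\cong\mathcal V$ and $\mathcal C_1\cong\mathcal V(-1)$. By \eqref{eq:y}, $d(e_1e_2v)=e_2X_1v-e_1X_2v=e_\theta\,yv$. Hence $\mathcal H_2=\mathcal K$ and $\mathcal H_1=\mathcal Q(-1)$, the two sheaves of Section~\ref{sec:pencil}.
\end{example}

The analog of \eqref{eq:rankdeg} is the following.

\begin{lemma}\label{lem:euler}
In $K_0(P)$ we have $\sum_i(-1)^i[\mathcal H_i]=(-1)^r\,n\,u^{r-1}$.
\end{lemma}

\begin{proof}
By \eqref{eq:exact}, multiplication by $e_\theta$, which has polynomial degree $1$, gives an exact sequence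
\[
0\to\Lambda^0\otimes\mathcal V(-i)\to\Lambda^1\otimes\mathcal V(-i+1)\to\dots\to\Lambda^{i-1}\otimes\mathcal V(-1)\to\mathcal C_i\to0 ,
\]
so $[\mathcal C_i]=\sum_{l=1}^i(-1)^{l-1}\binom r{i-l}x^{-l}[\mathcal V]$. We sum over $i$ with signs, put $q=i-l$, and use $\sum_{q=0}^{b}(-1)^q\binom rq=(-1)^b\binom{r-1}b$, which telescopes by Pascal's rule:
\[
\sum_{i=1}^r\sum_{l=1}^i(-1)^{i+l-1}\binom r{i-l}x^{-l}
=-\sum_{l=1}^rx^{-l}\sum_{q=0}^{r-l}(-1)^q\binom rq
=-\sum_{l=1}^r(-1)^{r-l}\binom{r-1}{r-l}x^{-l}.
\]
The last sum equals $-x^{-r}(1-x)^{r-1}=(-1)^rx^{-r}u^{r-1}=(-1)^ru^{r-1}$. Since $[\mathcal V]\in n+uK_0(P)$ and $u^r=0$, we get $\sum(-1)^i[\mathcal H_i]=\sum(-1)^i[\mathcal C_i]=(-1)^rn\,u^{r-1}$.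
\end{proof}

\subsection*{The operators $D_a$ on homology}
Let $\eta\in C_i$ be a cycle. The derivative $\partial_a\eta$ is still killed by $d$, but by \eqref{eq:rules} it now has two defects: $\theta\partial_a\eta=-X_a\eta$ and $e_\theta\partial_a\eta=-e_a\eta$. A single correction, itself in the image of $d$, removes both. Choose a \emph{lift} $\omega\in C(V')$ of exterior degree $i$ with $\theta\omega=\eta$, and put
\[
D_a\eta=\partial_a\eta+d(e_a\omega).
\]
For $r=2$ this is the construction of Section~\ref{sec:pencil}. On $C_2$ the correction vanishes and $D_a=\partial_a$. On $C_1$, for $v=\theta^jw$, take $\eta=e_\theta v$ and $\omega=e_\theta\theta^{j-1}w$; then $d\omega=v$ and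
\[
D_a\eta=(e_av+e_\theta\partial_av)+(X_a\omega-e_av)=e_\theta(\partial_av+X_a\theta^{j-1}w).
\]

\begin{lemma}\label{lem:Da}
The $D_a$ induce compatible additive operators of degree $-1$ on $H_i$ that satisfy the Leibniz rule, and $\sum s_aD_a$ is multiplication by $\nu$ in degree $\nu$.
\end{lemma}

\begin{proof}
All computations use \eqref{eq:rules}.

\emph{$D_a\eta$ is a cycle in $C$.} It lies in $\Lambda\otimes V'$ by Lemma~\ref{lem:layers}(iii). Further,
\begin{align*}
\theta D_a\eta&=-X_a\eta+d(e_a\eta)=-X_a\eta+X_a\eta-e_ad\eta=0,\\
e_\theta D_a\eta&=-e_a\eta+\theta e_a\omega-d(e_\theta e_a\omega)=-e_a\eta+e_a\eta+d(e_ae_\theta\omega)=0,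
\end{align*}
so $D_a\eta\in C$ by \eqref{eq:crit}, and $dD_a\eta=\partial_ad\eta=0$.

\emph{Its homology class does not depend on $\omega$.} Two lifts differ by an element $\zeta\in C(V')$ with $\theta\zeta=0$, so $\zeta\in C$. Then $e_a\zeta\in C$, and $D_a\eta$ changes by the boundary $d(e_a\zeta)$. As before, compatibility with localization follows.

\emph{Additivity and the Leibniz rule.} The element $\omega+\omega'$ lifts $\eta+\eta'$, and $f\omega$ lifts $f\eta$, giving $D_a(f\eta)=(\partial_af)\eta+fD_a\eta$.

\emph{Boundaries go to boundaries.} Let $\eta=d\rho$ with $\rho\in C_{i+1}$. Choose $\sigma\in C(V')$ with $\theta\sigma=\rho$. The natural candidate $d\sigma$ for a lift of $\eta$ is not in $C(V')$, because $e_\theta d\sigma=\theta\sigma-de_\theta\sigma=\rho$. By \eqref{eq:exact} there is $\tau\in\Lambda^i\otimes V$ with $e_\theta\tau=\rho$. Then $\omega=d\sigma-\tau\in\Lambda\otimes V'$ satisfies $e_\theta\omega=0$ and $\theta\omega=d\rho=\eta$, so it is a lift. Since $d(e_ad\sigma)=X_ad\sigma=d(X_a\sigma)$, we get $D_a\eta=d\beta$ with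
\[
\beta=\partial_a\rho+X_a\sigma-e_a\tau\in\Lambda\otimes V'.
\]
Here $\theta\beta=-X_a\rho+X_a\rho-0=0$ and $e_\theta\beta=-e_a\rho+0+e_ae_\theta\tau=0$, so $\beta\in C$.

\emph{Degree and radial derivative.} If $\eta$ has polynomial degree $\nu$, the component of $\omega$ of degree $\nu-1$ is again a lift. So $D_a\eta$ has degree $\nu-1$, and $\sum s_aD_a\eta=\nu\eta+d(e_\theta\omega)=\nu\eta$.
\end{proof}

By Lemma~\ref{lem:conn}, each $\mathcal H_i$ has a connection, and so far only the absence of the length $j$ has been used. Lemma~\ref{lem:phi} requires integrability, and for this we need $V''$.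

\begin{lemma}\label{lem:commute}
$D_aD_b=D_bD_a$ on $H_i$.
\end{lemma}

\begin{proof}
Let $\eta$ be a cycle with lift $\omega$, and let $\omega_a,\omega_b\in C(V')$ be lifts of the cycles $D_a\eta,D_b\eta$. Then
\[
D_aD_b\eta=\partial_a\partial_b\eta+d(e_b\partial_a\omega)+d(e_a\omega_b),
\]
and subtracting the same expression with $a$ and $b$ exchanged gives
\[
(D_aD_b-D_bD_a)\eta=d\Phi,\qquad \Phi=e_a\gamma_b-e_b\gamma_a,
\]
where $\gamma_a=\omega_a-\partial_a\omega$ and $\gamma_b=\omega_b-\partial_b\omega$. These lie in $\Lambda\otimes V''$ by Lemma~\ref{lem:layers}(iii). The element $\Phi$ need not lie in $C$, so we measure its defects and then correct it by an element of the image of $d$, which does not change $d\Phi$. We have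
\begin{align*}
\theta\gamma_b&=D_b\eta-(\partial_b\eta-X_b\omega)=d(e_b\omega)+X_b\omega=2X_b\omega-e_bd\omega,\\
e_\theta\gamma_b&=0-(\partial_be_\theta\omega-e_b\omega)=e_b\omega,
\end{align*}
and the same with $a$ in place of $b$. Hence
\begin{align*}
e_\theta\Phi&=-e_ae_b\omega+e_be_a\omega=-2e_ae_b\omega,\\
\theta\Phi&=2X_be_a\omega-2X_ae_b\omega-2e_ae_bd\omega=-2\,d(e_ae_b\omega),
\end{align*}
where the last equality holds because $d(e_ae_b\omega)=X_ae_b\omega-X_be_a\omega+e_ae_bd\omega$. Now lift once more: choose $\kappa\in C(V'')$ with $\theta\kappa=\omega$, and let $\xi=e_ae_b\kappa\in C(V'')$. Then $\theta\xi=e_ae_b\omega$, so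
\[
\theta\,d\xi=d(e_ae_b\omega),\qquad e_\theta\,d\xi=\theta\xi-de_\theta\xi=e_ae_b\omega .
\]
Thus $\Phi'=\Phi+2d\xi\in\Lambda\otimes V''$ is killed by $\theta$ and by $e_\theta$, so $\Phi'\in C$ by \eqref{eq:crit}, and $d\Phi=d\Phi'$ is a boundary in $C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By Lemmas~\ref{lem:Da}, \ref{lem:commute} and~\ref{lem:conn} with $\nu=0$, each $\mathcal H_i$ has an integrable connection. By Lemma~\ref{lem:phi}, the class $\sum(-1)^i[\mathcal H_i]$ lies in $\varphi(K_0(P))$, and by Lemma~\ref{lem:euler} it equals $(-1)^rn\,u^{r-1}$. Lemma~\ref{lem:top} with $m=r-1$ gives $p^{r-1}\mid n$. The value $n=p^{r-1}$ is attained in Example~\ref{ex:trunc}(iii).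
\end{proof}

\begin{thebibliography}{9}

\bibitem{GE}
``General Editors'',
\texttt{https://assets.cambridge.org/97811071/74177/}\allowbreak\texttt{frontmatter/}\allowbreak\texttt{9781107174177\_frontmatter.pdf}

\bibitem{Katz}
Katz, \emph{Nilpotent connections and the monodromy theorem}, Publ. IH\'ES 39 (1970).

\end{thebibliography}
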